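# Contractive substitution and the first coefficients of Riemann mappings of the disk

## 1. Two coefficients of a slit mapping, worked by hand

Let $0<x<1$ and $0\le c\le 1$, and put
$$K_c(z)=\frac{z}{1+2cz+z^2}=z-2cz^2+\cdots,\qquad |z|<1 .$$
The zeros of the denominator lie on the unit circle, so $K_c$ is analytic in the disk. Since $1/K_c=z+\frac1z+2c$, and $z+\frac1z$ maps the disk one-to-one onto the complement of $[-2,2]$ in the Riemann sphere, $K_c$ maps the disk one-to-one onto the set of $w\in\mathbb C$ with $1/w\notin I:=[2c-2,2c+2]$. The interval $I$ contains $0$, so $u\notin I$ implies $x^{-1}u\notin I$. Hence the image of $K_c$ is mapped into itself by multiplication by $x$, and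
$$B=K_c^{-1}\circ(xK_c)$$
is a one-to-one analytic map of the disk into itself with $B(0)=0$, $B'(0)=x$. For $c=1$ the image of $K_1$ is the plane minus the ray $[\frac14,\infty)$, and $B$ maps onto the disk minus a radial slit.

Write $B=x(z+\beta_2z^2+\cdots)$ and compare coefficients of $z^2$ in $x^{-1}K_c(B)=K_c$: we get $\beta_2-2cx=-2c$, so $\beta_2=-2c(1-x)$. Replacing $B(z)$ by $e^{-i\phi}B(e^{i\phi}z)$ multiplies $\beta_2$ by $e^{i\phi}$. So **every** $\beta_2$ with $|\beta_2|\le 2(1-x)$ occurs.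

Now something that looks unrelated. Take $f=a_1z^{-1/2}+a_2z^{1/2}$, give the two powers the weights $-\frac12$ and $\frac12$ (their exponents), and substitute $B=x(z+\beta z^2)$:
$$B^{-1/2}=x^{-1/2}z^{-1/2}\big(1-\tfrac12\beta z+\cdots\big),\qquad B^{1/2}=x^{1/2}z^{1/2}(1+\cdots).$$
The first two coefficients of $f(B)$ are $b_1=x^{-1/2}a_1$ and $b_2=x^{1/2}a_2-\frac12x^{-1/2}\beta a_1$. Let us ask when $-\frac12|b_1|^2+\frac12|b_2|^2\le-\frac12|a_1|^2+\frac12|a_2|^2$ for all $a_1,a_2$, that is,
$$\big|x^{1/2}a_2-\tfrac12x^{-1/2}\beta a_1\big|^2\le (x^{-1}-1)|a_1|^2+|a_2|^2 .\tag{1}$$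
The right side minus the left side is
$$(1-x)|a_2|^2+\mathrm{Re}(\beta a_1\bar a_2)+\Big[\frac{1-x}{x}-\frac{|\beta|^2}{4x}\Big]|a_1|^2 .$$
If this is nonnegative for all $a_1,a_2$, then $x\le1$ (take $a_1=0$). For $x=1$ the bracket is $-|\beta|^2/4$, so $\beta=0$. For $x<1$ the condition is $\frac{|\beta|^2}4\le(1-x)\big[\frac{1-x}x-\frac{|\beta|^2}{4x}\big]$. Moving terms, this is $\frac{|\beta|^2}{4}\cdot\frac1x\le\frac{(1-x)^2}{x}$. In all cases (1) says
$$x\le 1\quad\text{and}\quad|\beta|\le2(1-x).\tag{2}$$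
This is exactly the disk we just filled with mappings. So a contraction inequality, in one two-dimensional space of shifted powers, singles out which pairs $x,\ x\beta_2$ begin a mapping of the disk into itself. Do such inequalities also decide the first three coefficients, or the first $r$?

## 2. The contractive substitution condition

A **Riemann mapping** is a function analytic and one-to-one on $|z|<1$; it is **normalized** if it vanishes at $0$ and has positive derivative there. We study normalized Riemann mappings $B(z)=B_1z+B_2z^2+\cdots$ of the disk into itself, so $B_1>0$.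

The source of the inequalities is area. If $f=\sum_{n=1}^ra_nz^n$, then $\frac1\pi\int_{|z|<1}|f'|^2=\sum n|a_n|^2$. If $B$ is one-to-one from the disk into itself, a change of variables gives $\int|(f\circ B)'|^2\le\int|f'|^2$. Dropping the coefficients of $f\circ B$ beyond the $r$th only lowers the left side. The condition below asks for the same with exponents $\nu+n$ in place of $n$.

**Definition (substitution in $\mathcal D^r_\nu$).** For a positive integer $r$ and real $\nu$, $\mathcal D_\nu^r$ is the space of $f=\sum_{n=1}^ra_nz^{\nu+n}$, $a_n\in\mathbb C$, with the possibly indefinite form $\langle f,f\rangle=\sum_{n=1}^r(\nu+n)|a_n|^2$. Given complex $B_1,\dots,B_r$ with $B_1>0$, put $B(z)=B_1z+\dots+B_rz^r$ and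
$$B(z)^{\nu+n}=B_1^{\nu+n}z^{\nu+n}\Big(1+\tfrac{B_2}{B_1}z+\dots+\tfrac{B_r}{B_1}z^{r-1}\Big)^{\nu+n},$$
where $B_1^{\nu+n}>0$ and the last factor is the binomial power series with constant term $1$. Define $b_m$ by $f(B(z))=\sum_{m\ge1}b_mz^{\nu+m}$. Substitution by $B$ is **contractive** in $\mathcal D_\nu^r$ if
$$\sum_{n=1}^r(\nu+n)|b_n|^2\le\sum_{n=1}^r(\nu+n)|a_n|^2\qquad\text{for every }f\in\mathcal D^r_\nu .$$
If some weight $\nu+n$ is zero, the inequality is read as written.

**Definition (the condition).** $B_1,\dots,B_r$ satisfy the **contractive substitution condition** (at level $r$) if substitution by $B$ is contractive in $\mathcal D^r_\nu$ for every real $\nu\ge-\frac12(r+1)$. (Equivalently, for every real $\nu$; we shall not need this equivalence.)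

*Example.* For $r=1$ the condition is $(\nu+1)B_1^{2(\nu+1)}\le\nu+1$ for all $\nu\ge-1$, which says $B_1\le1$. For $r=2$, $\nu=-\frac32$ is the example of Section 1.

Two facts are taken as known. **Fact 1:** the condition is necessary, that is, the first $r$ coefficients of any normalized Riemann mapping of the disk into itself satisfy it. **Fact 2:** for $r=2$ it is also sufficient. Fact 2 we have in fact just checked: the condition contains the case $\nu=-\frac32$, hence (2), and every pair allowed by (2) is realized (for $x=1$ by $B=z$). The question, which comes from "On the Coefficients of Riemann Mappings of the Unit Disk into Itself", is this: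

*Is it true for every $r\ge1$ that numbers $B_1,\dots,B_r$ with $B_1>0$ satisfying the condition are the first $r$ coefficients of some normalized Riemann mapping of the disk into itself?*

The answer is no. The condition is sufficient for $r\le2$ and fails to be sufficient for every $r\ge3$.

**Theorem A.** For $0<x\le e^{-200}$ the numbers $B_1=x,\ B_2=\frac x2,\ B_3=\frac{6x}5$ satisfy the contractive substitution condition ($r=3$), but are not the first three coefficients of any normalized Riemann mapping.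

**Theorem B.** Let $r\ge3$ and $0<x<1$. The set of $(B_2,\dots,B_r)\in\mathbb C^{r-1}$ such that $x,B_2,\dots,B_r$ satisfy the contractive substitution condition (level $r$), while no normalized Riemann mapping of the disk into itself has first three coefficients $x,B_2,B_3$, has nonempty interior.

**Corollary C.** For given $r$ and $B_1>0$, the condition forces $B_1\le1$. It is sufficient for all $(B_2,\dots,B_r)$ if and only if $r\le2$ or $B_1=1$ (or, vacuously, $B_1>1$). Moreover, for $R\ge r\ge3$ and every $B_1\in(0,1)$, even requiring that $B_1,\dots,B_r$ extend to $B_1,\dots,B_R$ satisfying the level-$R$ condition does not characterize initial segments of length $r$.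

To exclude mappings we use one theorem.

**Fekete–Szegő theorem (FS)** (J. London Math. Soc. 8 (1933), 85–89; see also P. Duren, *Univalent Functions*, Springer 1983, Ch. 3). If $F(z)=z+a_2z^2+a_3z^3+\cdots$ is analytic and one-to-one in $|z|<1$ and $0\le\lambda<1$, then $|a_3-\lambda a_2^2|\le1+2e^{-2\lambda/(1-\lambda)}$.

## 3. Contractivity as the matrix inequality $G_\nu\le\Lambda_x[\nu]$

The purpose here is to separate $x=B_1$ from the normalized coefficients, and to divide out the weights that may vanish. For Hermitian matrices, $P\le Q$ means that $Q-P$ is positive semidefinite.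

Let $x=B_1>0$, $B(z)=x(z+\beta_2z^2+\dots+\beta_rz^r)$, $L=\log(1/x)$. Let $q_j(w)$ be the coefficient of $z^j$ in
$$(1+\beta_2z+\dots+\beta_rz^{r-1})^w=\sum_{i\ge0}\binom wi(\beta_2z+\dots+\beta_rz^{r-1})^i .$$
For $i\ge1$ the polynomial $\binom wi$ is divisible by $w$. So for $j\ge1$ we have $q_j(w)=w\,d_j(w)$ with $d_j$ a polynomial in $w,\beta_2,\dots,\beta_{j+1}$. The term $i=1$ contributes $\beta_{j+1}$ to $d_j$. The terms with $i\ge2$ are products of at least two $\beta$'s, and only $\beta_2,\dots,\beta_j$ can enter. Thus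
$$d_1=\beta_2,\qquad d_2(w)=\beta_3+\tfrac{w-1}2\beta_2^2,\qquad d_j=\beta_{j+1}+(\text{terms vanishing when }\beta_2=\dots=\beta_j=0).\tag{3}$$

Since $b_m=\sum_{n\le m}q_{m-n}(\nu+n)\,x^{\nu+n}a_n$ with $q_0=1$, the matrix of $(a_n)\mapsto(b_m)_{m\le r}$ is $CX$, where
$$D=\mathrm{diag}(\nu+n),\qquad X=\mathrm{diag}(x^{\nu+n}),\qquad C=I+ED,$$
and $E$ is strictly lower triangular with $E_{mn}=d_{m-n}(\nu+n)$ for $m>n$. Put
$$G_\nu=E+E^*+E^*DE,\qquad\Lambda_x(w)=\int_0^{2L}e^{ws}\,ds,\qquad\Lambda_x[\nu]=\mathrm{diag}_n\,\Lambda_x(\nu+n).$$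
So $\Lambda_x(w)=(x^{-2w}-1)/w$ for $w\neq0$, and $D\Lambda_x[\nu]=X^{-2}-I$. Expanding,
$$C^*DC=(I+DE^*)D(I+ED)=D+D(E+E^*+E^*DE)D=D+DG_\nu D .$$
Diagonal matrices commute, so $D=X(DX^{-2})X$ and
$$D-(CX)^*D(CX)=X\big[D(X^{-2}-I)-DG_\nu D\big]X=XD\,(\Lambda_x[\nu]-G_\nu)\,DX.\tag{4}$$
The left side is the matrix of $\sum(\nu+n)|a_n|^2-\sum(\nu+n)|b_n|^2$. Hence, **for every real $\nu$, $G_\nu\le\Lambda_x[\nu]$ implies contractivity in $\mathcal D^r_\nu$; for non-integer $\nu$ the two are equivalent**, because $D$ is then invertible.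

For $x<1$ we shall use three properties of $\Lambda_x$. It is positive and increasing in $w$. For $w\ge0$ it is at least $2L$. For $w\ge0$ it is also at least $\int_L^{2L}e^{ws}ds\ge Le^{Lw}$.

## 4. Three coefficients: where the condition is exact, and where matching stops

The approach suggested by $r=2$ is to read off the region cut out by the inequalities and fill it with mappings. For $r=3$ try first the least exponent $\nu=-2$, so $f=a_1z^{-1}+a_2+a_3z$ with weights $-1,0,1$. Since
$$B^{-1}=x^{-1}z^{-1}\big(1-\beta_2z+(\beta_2^2-\beta_3)z^2+\cdots\big),\qquad B^0=1,$$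
we have $b_1=x^{-1}a_1$ and $b_3=xa_3-x^{-1}(\beta_3-\beta_2^2)a_1$. The inequality is
$$\big|xa_3-x^{-1}(\beta_3-\beta_2^2)a_1\big|^2\le(x^{-2}-1)|a_1|^2+|a_3|^2,$$
which is (1) with $x$ replaced by $x^2$ and $\beta$ by $2(\beta_3-\beta_2^2)$. By (2) it says $x\le1$ and $|\beta_3-\beta_2^2|\le1-x^2$.

On the slice $\beta_2=0$ this is exact. Indeed, if $|\beta_3|\le1-x^2$ and $x<1$, Section 1 provides a normalized Riemann mapping $A(z)=x^2(z+2\beta_3z^2+\cdots)$ of the disk into itself, because $|2\beta_3|\le2(1-x^2)$. Since $A(z^2)/z^2$ has no zeros, we may put $B(z)=z\sqrt{A(z^2)/z^2}=x(z+\beta_3z^3+\cdots)$. Here $B$ is odd and $B^2=A(z^2)$. If $B(z)=B(\zeta)$, then $z^2=\zeta^2$, so $\zeta=\pm z$. Oddness and $B(z)\ne0$ for $z\neq0$ leave only $\zeta=z$.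

Off this slice, matching stops. To see it, let $x\to0$ with the $\beta_j$ fixed. For $w=\nu+1=-\sigma$ with $0<\sigma<1$, the diagonal entries of $\Lambda_x[\nu]$ behave as follows: $\Lambda_x(-\sigma)=(1-x^{2\sigma})/\sigma\to1/\sigma$, while $\Lambda_x(1-\sigma)$ and $\Lambda_x(2-\sigma)$ tend to infinity. Only the corner entry of $G_\nu\le\Lambda_x[\nu]$ keeps any force, and the inequality degenerates to $\sigma G_{11}\le1$. With $E_{21}=\beta_2$ and $E_{31}=d_2(-\sigma)$ this reads
$$\sigma(1-\sigma)|\beta_2|^2+\sigma(2-\sigma)\Big|\beta_3-\frac{1+\sigma}2\beta_2^2\Big|^2\le1.\tag{5}$$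
These are quadratic restrictions, while FS carries an exponential. Take $\beta_2=\frac12$. FS with $\lambda=\frac34$ forces $\mathrm{Re}\,\beta_3\le1+2e^{-6}+\frac3{16}$, which is slightly below $1.2$. But at $\beta_3=1.2$ the left side of (5) stays below $0.955$ for all $\sigma\in[0,1]$ (computed in the next section). So there is room for a counterexample when $x$ is very small.

## 5. An explicit counterexample: proof of Theorem A

Here $\beta_2=\frac12$, $\beta_3=\frac65$, $L\ge200$.

**Step 1: the numbers are not an initial segment.** If a normalized Riemann mapping $B$ began with them, $B/x$ would be one-to-one with $a_2=\frac12$, $a_3=\frac65$, and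
$$a_3-\tfrac34a_2^2=1.2-0.1875=1.0125 .$$
With $\lambda=\frac34$ we have $\lambda/(1-\lambda)=3$, and FS gives at most $1+2e^{-6}$. Since $e^6>2.5^6>160$, this is less than $1.0125$: a contradiction.

**Step 2: write down $G_\nu$.** Let $\nu\ge-2$, $w=\nu+1\ge-1$. Then $D=\mathrm{diag}(w,w+1,w+2)$, $E_{21}=E_{32}=\frac12$, and
$$\beta:=E_{31}=d_2(w)=\frac65+\frac{w-1}8=\frac{43}{40}+\frac w8\ \ge0.95 .$$
The columns of $E$ are $(0,\frac12,\beta)$, $(0,0,\frac12)$, $(0,0,0)$, so
$$G_{11}=\tfrac{w+1}4+(w+2)\beta^2,\quad G_{12}=\tfrac12\big(1+(w+2)\beta\big),\quad G_{13}=\beta,\quad G_{22}=\tfrac{w+2}4,\quad G_{23}=\tfrac12,\quad G_{33}=0 .$$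
By Section 3 it suffices to show $G_\nu\le\mathrm{diag}\big(\Lambda_x(w),\Lambda_x(w+1),\Lambda_x(w+2)\big)$.

**Step 3: the range $w\ge0$, where size alone decides.** Put $W=1+w\geq 1$. Then $\beta\le1.1W$ and $w+2\le2W$, so
$$G_{11}\le\tfrac W4+2W(1.1W)^2\le2.67W^3,\quad G_{12}\le\tfrac12+1.1W^2\le1.6W^2,\quad G_{13}\le1.1W,\quad G_{22}\le\tfrac W2 .$$
All entries are nonnegative, and the row sums are at most $5.37W^3$, $2.6W^2$, $1.6W$. The norm of a symmetric matrix is at most its largest absolute row sum. With $W\le e^w$ and $L\ge200$,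
$$\|G_\nu\|\le6W^3\le6e^{3w}\le Le^{Lw}\le\Lambda_x(w).$$
Since $\Lambda_x$ is increasing, $\Lambda_x(w)I\le\Lambda_x[\nu]$, and $G_\nu\le\Lambda_x[\nu]$.

**Step 4: the corner entry for $-1\le w\le0$.** Put $\sigma=-w$ and $\tau=1-\sigma\in[0,1]$. Then $\beta=0.95+\frac\tau8$, $w+1=\tau$, $w+2=1+\tau$, and
$$\sigma G_{11}=(1-\tau)\Big[\tfrac\tau4+(1+\tau)\big(0.95+\tfrac\tau8\big)^2\Big].$$
Since $(0.95+\frac\tau8)^2=0.9025+0.2375\tau+0.015625\tau^2$, the bracket is $0.9025+1.39\tau+0.253125\tau^2+0.015625\tau^3$, and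
$$\sigma G_{11}=0.9025+0.4875\tau-1.136875\tau^2-0.2375\tau^3-0.015625\tau^4\le0.9025+\frac{0.4875^2}{4(1.136875)}<0.955 .$$
Let $M_1=\Lambda_x(w)-G_{11}$.

If $\sigma\ge\frac1{10}$, then $e^{-2L\sigma}\le e^{-40}<0.001$, so $M_1=(1-e^{-2L\sigma}-\sigma G_{11})/\sigma\ge1-0.001-0.955=0.044$. In the inequality we used that the numerator is positive and $\sigma\le1$.

If $\sigma<\frac1{10}$, then $\Lambda_x(w)\ge\int_0^{10}e^{-\sigma s}ds\ge10/e>3.6$, while $G_{11}\le\frac14+2(\frac{43}{40})^2<2.57$. So $M_1>1$.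

In both cases $M_1\ge\delta:=0.04$.

**Step 5: the other entries for $-1\le w\le0$.** We have $M_2:=\Lambda_x(w+1)-G_{22}\ge2L-\frac12\ge399$ and $M_3:=\Lambda_x(w+2)\ge\Lambda_x(1)\ge e^{400}-1>10^6$. Also $G_{12}\le\frac12(1+2\cdot1.075)=1.575$ and $G_{13}\le1.075$. Hence
$$G_{12}^2\le2.49\le\frac\delta2\cdot\frac{M_2}2,\qquad G_{13}^2\le1.16\le\frac\delta2\cdot\frac{M_3}2,\qquad G_{23}^2=\frac14\le\frac{M_2}2\cdot\frac{M_3}2 .$$
The diagonal of $\Lambda_x[\nu]-G_\nu$ is $(M_1,M_2,M_3)$. Give half of each entry to each of the two pairs it belongs to. Using $M_1\ge\delta$, the form is bounded below by a sum of three forms, in $(h_1,h_2)$, $(h_1,h_3)$, $(h_2,h_3)$. Each is nonnegative by the three inequalities. So $G_\nu\le\Lambda_x[\nu]$ for all $\nu\ge-2$, and Theorem A is proved. $\blacksquare$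

For larger $x$ the entries of $\Lambda_x[\nu]$ are no longer huge, and this estimate says nothing. For Theorem B we instead start from a mapping $B^*$ into the disk at which a Fekete–Szegő inequality is an equality. If $\Lambda_x[\nu]-G_\nu$ is *strictly* positive there for every $\nu$, then the condition survives small perturbations of the coefficients, while the mapping property does not. To see strictness we need an exact formula for the form $h^*(\Lambda_x[\nu]-G_\nu)h$, and a flow ending at $B^*$ supplies it.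

## 6. A flow driven by two conjugate points

Let $0<x<1$, $L=\log(1/x)$, and let $c:[0,L]\to[0,1]$ be continuous; the choice of $c$ comes later. Write $c(s)=\cos\theta(s)$, $\theta\in[0,\frac\pi2]$, and
$$\Delta_s(z)=1-2c(s)z+z^2,\qquad\mu_s=\tfrac12\big(\delta_{e^{i\theta}}+\delta_{e^{-i\theta}}\big),$$
$$p_s(z)=\frac{1-z^2}{\Delta_s(z)}=\int\frac{1+\kappa z}{1-\kappa z}\,d\mu_s(\kappa)=1+\sum_{k\ge1}2\cos(k\theta)z^k .$$
The middle equality is the identity $(1+\kappa z)(1-\bar\kappa z)+(1+\bar\kappa z)(1-\kappa z)=2-2z^2$ for $|\kappa|=1$. In the disk $\mathrm{Re}\,p_s>0$, as an average of functions with positive real part.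

Let $\varphi_{s,t}(z)$ be the solution at time $t\ge s$ of
$$\frac{d\varphi}{dt}=-\varphi\,p_t(\varphi),\qquad\varphi|_{t=s}=z .\tag{6}$$
Along a solution $\frac d{dt}|\varphi|^2=-2|\varphi|^2\,\mathrm{Re}\,p_t(\varphi)\le0$. So it stays in $|\varphi|\le|z|$ and exists up to time $L$. The right side of (6) is continuous in $(t,\varphi)$ and analytic in $\varphi$. Hence, by standard theory of differential equations, $\varphi_{s,t}(z)$ is analytic in $z$ and continuously differentiable jointly in the initial time, the initial point and $t$. By uniqueness of solutions it is one-to-one in $z$. Differentiating (6) in $z$ at $0$ gives $\varphi_{s,t}'(0)=e^{-(t-s)}$. So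
$$B^*:=\varphi_{0,L}=x(z+b_2z^2+b_3z^3+\cdots)$$
is a normalized Riemann mapping of the disk into itself. Its coefficients are real because those of $p_t$ are.

**The first coefficients.** Write $\varphi_{0,s}=e^{-s}v$, $v=z+v_2z^2+v_3z^3+\cdots$. Then (6) becomes
$$\partial_sv=-v\,\big(p_s(e^{-s}v)-1\big)=-v\big(2\cos\theta\,e^{-s}v+2\cos2\theta\,e^{-2s}v^2+\cdots\big).$$
So $\dot v_2=-2e^{-s}\cos\theta$ and $\dot v_3=-4e^{-s}\cos\theta\,v_2-2e^{-2s}\cos2\theta=2v_2\dot v_2-2e^{-2s}\cos2\theta$. Integrating from $v_2=v_3=0$ at $s=0$ to $s=L$,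
$$b_2=-2\int_0^Le^{-s}c\,ds,\qquad b_3-b_2^2=-2\int_0^Le^{-2s}(2c^2-1)\,ds.\tag{7}$$

## 7. The lost energy of the flow

Write $\vartheta=z\frac d{dz}$, and for $u=\sum_{n=1}^ru_nz^n$ let $[p_su]$ be $p_su$ truncated to degree $\le r$.

**Deficiency identity.** Let $G_\nu$ belong to the coefficients of $B^*$. For every real $\nu$ and $h\in\mathbb C^r$, if $\hat g_s=\sum_{n=1}^rg_n(s)z^n$ solves
$$\partial_s\hat g_s=(\nu+\vartheta)[p_s\hat g_s]\ \text{ on }[0,L],\qquad g_n(L)=x^{-(\nu+n)}h_n,\tag{8}$$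
then
$$h^*(\Lambda_x[\nu]-G_\nu)h=2\int_0^L\!\!\int|\hat g_s(\bar\kappa)|^2\,d\mu_s(\kappa)\,ds.\tag{9}$$

*Check for $r=1$.* Then $G_\nu=0$, $g_1(s)=e^{(\nu+1)s}h_1$, and the right side is $2\int_0^Le^{2(\nu+1)s}ds\,|h_1|^2=\Lambda_x(\nu+1)|h_1|^2$.

*Proof.* System (8) is linear: $g_n'=(\nu+n)\big(g_n+\sum_{k<n}2\cos((n-k)\theta)\,g_k\big)$, with coefficients continuous in $s$ and $\nu$. So its solution is unique and depends continuously on $\nu$. Both sides of (9) are therefore continuous in $\nu$, and we may assume $\nu$ non-integer.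

**Step 1: transport of a function along the flow.** Differentiate $\varphi_{s,L}(\varphi_{0,s}(z))=B^*(z)$ in $s$:
$$\partial_s\varphi_{s,L}(\zeta)-\varphi_{s,L}'(\zeta)\,\zeta p_s(\zeta)=0\qquad\text{at }\zeta=\varphi_{0,s}(z).$$
These $\zeta$ fill a neighborhood of $0$, so $\partial_s\varphi_{s,L}=zp_s\varphi_{s,L}'$ near $0$. By Cauchy's formula on $|z|=\frac12$ the Taylor coefficients of $\varphi_{s,L}$ are $C^1$ in $s$. Write $\varphi_{s,L}=z\psi_s$, $\psi_s(0)=e^{-(L-s)}>0$. Then $\partial_s\psi_s=p_s(\psi_s+z\psi_s')$. For real $\rho$,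
$$\partial_s\big(z^\rho\psi_s^\rho\big)=\rho z^\rho\psi_s^{\rho-1}p_s(\psi_s+z\psi_s')=p_s\cdot\vartheta\big(z^\rho\psi_s^\rho\big).$$
Let $a=X^{-1}D^{-1}h$, $f=\sum_{n\le r}a_nz^{\nu+n}$ and $f_s=f\circ\varphi_{s,L}=\sum_{n\ge1}f_n(s)z^{\nu+n}$. Then $\partial_sf_s=p_s\cdot\vartheta f_s$. With $g_n=(\nu+n)f_n$ for $n\le r$ this says
$$\partial_sf_n=[p_s\hat g_s]_n\quad(n\le r).$$
Multiplying by $\nu+n$ gives the differential equation in (8). At $s=L$, $f_n=a_n$ and $g_n(L)=(\nu+n)a_n=x^{-(\nu+n)}h_n$. So this is the solution of (8).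

**Step 2: the derivative of the form.** We have
$$\frac d{ds}\sum_{n\le r}(\nu+n)|f_n|^2=2\,\mathrm{Re}\sum_n\bar g_n[p_s\hat g_s]_n .$$
Since $[p_s\hat g_s]_n=g_n+2\sum_{k<n}\int\kappa^{n-k}d\mu_s\,g_k$, and
$$\sum_n|g_n|^2+2\,\mathrm{Re}\sum_{n>k}\kappa^{n-k}\bar g_ng_k=\Big|\sum_n\bar\kappa^ng_n\Big|^2\qquad(|\kappa|=1),$$
the derivative equals $2\int|\hat g_s(\bar\kappa)|^2d\mu_s(\kappa)$.

**Step 3: integrate over $[0,L]$.** At $s=L$ the form is $\sum(\nu+n)|a_n|^2$. At $s=0$ we have $f_0=f\circ B^*$, whose first $r$ coefficients are the numbers $b_n$ (they involve only the first $r$ coefficients of $B^*$). By (4) the difference is $a^*XD(\Lambda_x[\nu]-G_\nu)DXa=h^*(\Lambda_x[\nu]-G_\nu)h$, because $DXa=h$. $\square$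

In particular $\Lambda_x[\nu]-G_\nu\ge0$ for every such flow. The form vanishes at $h$ exactly when $\hat g_s(e^{\pm i\theta(s)})=0$ for all $s\in[0,L]$: the integrand is continuous in $s$ and nonnegative.

## 8. Choosing the driving function

The Fekete–Szegő functional should be maximal at our flow. Let $K=K_1=z/(1+z)^2=z-2z^2+3z^3-\cdots$, which is one-to-one by Section 1. If $B=x(z+\beta_2z^2+\beta_3z^3+\cdots)$ maps the disk one-to-one into itself, then $x^{-1}K\circ B=z+a_2z^2+a_3z^3+\cdots$ is one-to-one. Expanding $B-2B^2+3B^3$,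
$$a_2=\beta_2-2x,\qquad a_3=\beta_3-4x\beta_2+3x^2,\qquad a_3-a_2^2=\beta_3-\beta_2^2-x^2.\tag{10}$$
For $B=B^*$ we can use (7), and set $c(s)=1$ for $s>L$. Since $2\int_L^\infty e^{-s}ds=2x$ and $4\int_L^\infty e^{-2s}ds=2x^2$,
$$a_2=-2\int_0^\infty e^{-s}c\,ds,\qquad a_3-a_2^2=1-4\int_0^\infty e^{-2s}c^2\,ds .$$
So with $A=\int_0^\infty e^{-s}c\,ds$,
$$a_3-\lambda a_2^2=1-4\int_0^\infty e^{-2s}c^2\,ds+4(1-\lambda)A^2 .$$
Varying $c$ where $0<c<1$, stationarity requires $-8e^{-2s}c+8(1-\lambda)Ae^{-s}=0$, so $c$ is a constant multiple of $e^s$ until it reaches $1$. This suggests, for a parameter $T$,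
$$c(s)=\min(e^{s-T},1),\qquad A=Te^{-T}+e^{-T},\qquad e^{-T}=(1-\lambda)A,\qquad\lambda=\frac T{T+1}.$$
This is only motivation; the equality we need is verified directly in Section 10.

Which $T$ allow strictness? The two extreme choices do not. Let $r\ge3$.

* If $T=0$, then $c\equiv1$ and $p_s=\frac{1+z}{1-z}$. For $\nu=-\frac32$ the function $\hat g_s=e^{-s/2}(z-z^2)$ has $p_s\hat g_s=e^{-s/2}(z+z^2)$. Applying $\nu+\vartheta$ gives $e^{-s/2}(-\frac12z+\frac12z^2)=\partial_s\hat g_s$. It solves (8) and $\hat g_s(1)=0$ for all $s$, so the form (9) has a nonzero null vector.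
* If $T=L$, then $c=e^{s-L}$ on all of $[0,L]$. For $\nu=-2$ the function $\hat g_s=e^{-s}z\Delta_s$ has $p_s\hat g_s=e^{-s}(z-z^3)$. Applying $\nu+\vartheta$ gives $-e^{-s}(z+z^3)$. This equals $\partial_s\hat g_s$, since $e^{-s}c$ is constant in $s$. It vanishes at $e^{\pm i\theta(s)}$, so again there is a null vector.

We therefore use both phases: **from now on $r\ge3$, $T\in(0,L)$ and $c(s)=\min(e^{s-T},1)$.** For $s\ge T$ we have $\theta=0$ and $\mu_s=\delta_1$.

## 9. Strictness by descent in the degree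

**Proposition.** For $r\geq 3$, $T\in(0,L)$ and $c(s)=\min(e^{s-T},1)$, the matrix $\Lambda_x[\nu]-G_\nu$ of $B^*$ is positive definite for every real $\nu$.

Suppose the form vanishes at $h$. By the last remark of Section 7, $\hat g_s(e^{\pm i\theta(s)})=0$ for all $s\in[0,L]$. We must show $\hat g\equiv0$.

On $J=[0,T)$ we have $c=e^{s-T}\in(0,1)$ and $\partial_sc=c$. The roots $e^{\pm i\theta}$ of $\Delta_s$ are distinct and non-real, so $\Delta_s\mid\hat g_s$, and $\Delta_s$ is coprime to $1-z^2$. Since $\Delta_s(0)=1$, it is also coprime to $z$. The idea is that dividing by $\Delta_s$ and differentiating turns a solution into a solution of an equation of the same type, of degree two lower and with $\nu$ raised by one. So the degree must run out.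

**Lemma.** Let $u_s$ ($s\in J$) be polynomials with $C^1$ coefficients, $u_s(0)=0$, $\Delta_s\mid u_s$, degrees at most $d$, and $\partial_su=(\alpha+\vartheta)(p_su)$ for a real constant $\alpha$. Put $k=u/\Delta$ and $u^\sharp=e^s(\alpha+1+\vartheta)k$. Then $\partial_s(e^sk)=p_su^\sharp$, and $u^\sharp$ has the same properties with $\alpha+1$, $d-2$ in place of $\alpha$, $d$.

*Proof.* The coefficients of $k$ are those of the power series $u\cdot\Delta^{-1}$, hence $C^1$. Also $k(0)=0$ and $p_su=(1-z^2)k$. Put $m=(\alpha+1+\vartheta)k$. Since $\partial_s\Delta=-2cz$, the left side of the equation is $\partial_s(\Delta k)=\Delta\,\partial_sk-2czk$. On the right,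
$$(\alpha+\vartheta)[(1-z^2)k]=(1-z^2)(\alpha+\vartheta)k-2z^2k=(1-z^2)m-(1-z^2)k-2z^2k=(1-z^2)m-(1+z^2)k .$$
Hence $\Delta\,\partial_sk=(1-z^2)m-(1-2cz+z^2)k=(1-z^2)m-\Delta k$. So $\Delta$ divides $(1-z^2)m$, and by coprimality $\Delta\mid m$. Dividing,
$$\partial_s(e^sk)=e^s(\partial_sk+k)=e^s\frac{1-z^2}\Delta m=p_su^\sharp .$$
Applying $\alpha+1+\vartheta$ to this gives $\partial_su^\sharp=(\alpha+1+\vartheta)(p_su^\sharp)$. Finally $u^\sharp=e^sm$ has $C^1$ coefficients, is divisible by $\Delta$, vanishes at $0$, and has degree at most $d-2$. $\square$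

**Step 1: iterate.** On $J$, $p_s\hat g_s=(1-z^2)\hat g_s/\Delta_s$ is a polynomial of degree $\le r$, so no truncation occurs in (8). Thus $u^{(0)}=\hat g$ satisfies the Lemma with $\alpha=\nu$, $d=r$. Put $u^{(j+1)}=(u^{(j)})^\sharp$ and $k^{(j)}=u^{(j)}/\Delta$. So $u^{(j)}$ belongs to $\alpha=\nu+j$ and has degree $\le r-2j$, and
$$u^{(j+1)}=e^s(\nu+j+1+\vartheta)k^{(j)},\qquad\partial_s(e^sk^{(j)})=p_su^{(j+1)}.\tag{11}$$
A nonzero polynomial divisible by $z$ and by $\Delta_s$ has degree at least $3$. So $u^{(j)}\equiv0$ on $J$ once $r-2j<3$. Let $j$ be the smallest index with $u^{(j)}\equiv0$ on $J$.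

**Step 2: the form of the last quotient when $j\ge1$.** By (11) with $j-1$ in place of $j$, $(\nu+j+\vartheta)k^{(j-1)}\equiv0$ and $\partial_s(e^sk^{(j-1)})=0$, while $k^{(j-1)}\not\equiv0$. The operator multiplies $z^i$ by $\nu+j+i$, so only the power $z^n$ with $n=-\nu-j$ can occur. Hence
$$k^{(j-1)}=\gamma e^{-s}z^n,\qquad\gamma\ne0,\qquad n=-\nu-j\ \text{an integer}\ge1,$$
where $n\ge1$ because $k^{(j-1)}(0)=0$. (If $-\nu-j$ is not such an integer, we already have a contradiction.)

**Step 3: $j\ge2$ is impossible.** We have $u^{(j-1)}=\Delta k^{(j-1)}=\gamma e^{-s}(z^n-2cz^{n+1}+z^{n+2})$. By (11) this also equals $e^s(\nu+j-1+\vartheta)k^{(j-2)}$. Since $\nu+j-1=-(n+1)$, the operator annihilates $z^{n+1}$, so the coefficient of $z^{n+1}$ must be $0$. But it is $-2c\gamma e^{-s}\ne0$.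

**Step 4: $j=1$ is impossible; this is where the second phase enters.** Now $\hat g_s=\gamma e^{-s}\Delta_sz^n$ on $J$ with $n=-\nu-1$; for $n=1$ this is the null solution found at the end of Section 8. By continuity $\hat g_T=\gamma e^{-T}(1-z)^2z^n$, and $n+2\le r$ because $\hat g$ has degree $\le r$. On $[T,L]$ the vanishing condition is $\hat g_s(1)=0$, so the right derivative of $\hat g_s(1)$ at $s=T$ is $0$. But $p_T=\frac{1+z}{1-z}$ and $p_T\hat g_T=\gamma e^{-T}(1-z^2)z^n$ has degree $n+2\le r$. By (8),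
$$\partial_s\hat g_s(1)\big|_{s=T^+}=\gamma e^{-T}\big\{(\nu+\vartheta)(z^n-z^{n+2})\big\}_{z=1}=\gamma e^{-T}\big[(\nu+n)-(\nu+n+2)\big]=-2\gamma e^{-T}\ne0 .$$

**Step 5: $j=0$.** So $\hat g\equiv0$ on $J$. By uniqueness for the linear system (8), $\hat g\equiv0$ on $[0,L]$, and $h=0$. This proves the Proposition. $\square$

## 10. Leaving the set of mappings: proof of Theorem B

**Step 1: the condition holds near $B^*$.** Let $b^*=(b_2,\dots,b_r)$ be the normalized coefficients of $B^*$ and $U$ a bounded neighborhood of $b^*$ in $\mathbb C^{r-1}$. The entries of $G_\nu$ are polynomials in $\nu$ and the $\beta_j,\bar\beta_j$. So there are constants $M,q$ with $\|G_\nu\|\le M(2+\nu)^q$ for all $\nu\ge-1$, $\beta\in U$. For $\nu\ge-1$ every diagonal entry of $\Lambda_x[\nu]$ is at least $\Lambda_x(\nu+1)\ge Le^{L(\nu+1)}$. The exponential wins: there is $\nu_0\ge-1$ such that $G_\nu<\Lambda_x[\nu]$ for all $\nu\ge\nu_0$ and $\beta\in U$.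

On the compact interval $[-\frac{r+1}2,\nu_0]$ the smallest eigenvalue of $\Lambda_x[\nu]-G_\nu$ at $b^*$ is continuous in $\nu$ and positive by the Proposition, hence bounded below by a positive constant. By uniform continuity of $G_\nu$ in $(\nu,\beta)$ on compact sets, the matrix stays positive definite on this interval for all $\beta$ in some open neighborhood $U'\subset U$ of $b^*$. So for $\beta\in U'$ we have $G_\nu\le\Lambda_x[\nu]$ for all $\nu\ge-\frac{r+1}2$. By Section 3 the numbers $x,x\beta_2,\dots,x\beta_r$ satisfy the contractive substitution condition.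

**Step 2: an inequality for mappings.** Let $\lambda=T/(T+1)$, so $\lambda/(1-\lambda)=T$, and put
$$\Phi(\beta)=\beta_3-4x\beta_2+3x^2-\lambda(\beta_2-2x)^2 .$$
If a normalized Riemann mapping of the disk into itself begins with $x,x\beta_2,x\beta_3$, then by (10) $\Phi(\beta)=a_3-\lambda a_2^2$ for the one-to-one function $x^{-1}K\circ B$, and FS gives
$$\mathrm{Re}\,\Phi(\beta)\le1+2e^{-2T}.\tag{12}$$

**Step 3: equality at $b^*$.** With $c=\min(e^{s-T},1)$ and $e^{-L}=x$, (7) gives
$$b_2=-2\Big[\int_0^Te^{-T}ds+\int_T^Le^{-s}ds\Big]=-2\big[(T+1)e^{-T}-x\big],$$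
$$b_3-b_2^2=-2\Big[2Te^{-2T}+(e^{-2T}-x^2)-\tfrac12(1-x^2)\Big]=1+x^2-(4T+2)e^{-2T}.$$
By (10), $a_2=b_2-2x=-2(T+1)e^{-T}$ and $a_3-a_2^2=1-(4T+2)e^{-2T}$. Since $1-\lambda=1/(T+1)$,
$$\Phi(b^*)=a_3-a_2^2+(1-\lambda)a_2^2=1-(4T+2)e^{-2T}+4(T+1)e^{-2T}=1+2e^{-2T}.$$

**Step 4: push out.** The set $\{\beta\in U':\mathrm{Re}\,\Phi(\beta)>1+2e^{-2T}\}$ is open. It is nonempty, because adding a small $\varepsilon>0$ to the coordinate $b_3$ of $b^*$ raises $\Phi$ by $\varepsilon$. By (12), for $\beta$ in this set no normalized Riemann mapping of the disk into itself begins with $x,x\beta_2,x\beta_3$. By Step 1 the level-$r$ condition holds there. Multiplying by $x$ turns this into an open set of $(B_2,\dots,B_r)$, which proves Theorem B. $\blacksquare$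

## 11. The classification by $r$ and $B_1$: proof of Corollary C

**Step 1: the cases $x\ge1$.** Suppose the condition holds. For non-integer $\nu\ge-\frac12(r+1)$ it gives $G_\nu\le\Lambda_x[\nu]$; formula (4) is valid for every $x>0$. Column $r$ of $E$ is $0$, so row $r$ of $E^*$ is $0$. Hence $(G_\nu)_{rr}=0$ and $(G_\nu)_{rn}=E_{rn}$ for $n<r$.

If $x>1$, then $L<0$ and all entries $\Lambda_x(\nu+n)$ are negative, contradicting $(G_\nu)_{rr}=0$. So the condition forces $B_1\le1$, and for $B_1>1$ sufficiency is vacuous.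

If $x=1$, then $\Lambda_x=0$ and $G_\nu\le0$. A semidefinite matrix with a zero diagonal entry has zeros in that row, so $d_{r-n}(\nu+n)=E_{rn}=0$ for all $n<r$. Taking $n=r-1,r-2,\dots,1$ and using (3), we get successively $\beta_2=0,\ \beta_3=0,\dots,\beta_r=0$. So $B=z$, which is a normalized Riemann mapping of the disk into itself, and the condition is sufficient.

**Step 2: the cases $0<x<1$.** For $r=1$, $B=xz$ works. For $r=2$ sufficiency is Fact 2, checked in Section 2. For $r\ge3$ sufficiency fails by Theorem B.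

**Step 3: extension to level $R$.** Let $R\ge r\ge3$ and $B_1=x\in(0,1)$. Theorem B at level $R$ gives $B_2,\dots,B_R$ such that $B_1,\dots,B_R$ satisfy the level-$R$ condition, while no normalized Riemann mapping of the disk into itself begins with $B_1,B_2,B_3$. In particular none begins with $B_1,\dots,B_r$, although these numbers extend to length $R$ as required. $\blacksquare$
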